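\title{The remainder in Weyl's law for the Steklov problem\\ on planar domains with rough boundary}

\begin{abstract}
For a bounded simply connected planar domain with smooth boundary of length $L$, the Steklov eigenvalues satisfy $\sigma_jL=\pi j+O(1)$. We show that this fails when the boundary is only Lipschitz: there are $C^1$ domains for which $\sigma_jL-\pi j$ is unbounded above and below, and in the $C^1$ class no remainder better than $o(j)$ holds. For $C^{1,s}$ boundaries, $0<s<1$, the remainder is $O(j^{1-s})$ and the exponent is sharp, while $C^{2,\alpha}$ regularity suffices for $O(1)$. The counterexamples carry boundary ripples of rapidly increasing frequency, each of which opens a wide gap in the spectrum.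
\end{abstract}

\section{Introduction}

Let $\Omega\subset\mathbb R^2$ be a bounded simply connected domain with Lipschitz boundary: near each boundary point, after a rotation, $\Omega$ is the region above the graph of a Lipschitz function. Let $L$ be the length of $\partial\Omega$, $ds$ the arclength element and $n$ the outward unit normal. The Steklov problem asks for the numbers $\sigma$ such that
\[
\Delta u=0\ \text{ in }\Omega,\qquad \frac{\partial u}{\partial n}=\sigma u\ \text{ on }\partial\Omega
\]
has a nonzero solution. The problem is understood variationally. The trace operator $H^1(\Omega)\to L^2(\partial\Omega)$ is compact on a Lipschitz domain, and the eigenvalues, repeated according to multiplicity, form a sequence $0=\sigma_0<\sigma_1\le\sigma_2\le\cdots\nearrow\infty$ given by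
\begin{equation}\label{eq:minmax}
\sigma_j=\min_S\ \max_{u\in S\setminus\{0\}}\ \frac{\int_\Omega|\nabla u|^2\,dA}{\int_{\partial\Omega}|u|^2\,ds},
\end{equation}
where $S$ ranges over the $(j+1)$-dimensional subspaces of $H^1(\Omega)$ in which no nonzero function has zero trace. The traces of the real eigenfunctions form an orthonormal basis of $L^2(\partial\Omega)$ over either field, so \eqref{eq:minmax} gives the same numbers for real and for complex scalars; we use complex scalars.

The product $\sigma_jL$ is invariant under dilations. In the unit disk the functions $1$, $r^n\cos n\theta$, $r^n\sin n\theta$ are eigenfunctions with eigenvalues $0,n,n$, and their traces span $L^2$. Hence $\sigma_{2n-1}L=\sigma_{2n}L=2\pi n$, and $\sigma_jL-\pi j$ takes only the values $0$ and $\pi$. It is known that every smooth domain follows the disk up to a bounded error: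
\begin{equation}\label{eq:weyl}
\sigma_jL=\pi j+O(1)\qquad(j\to\infty).
\end{equation}
The question, posed in \cite{BIRS}, is whether \eqref{eq:weyl} holds under the sole assumption that $\partial\Omega$ is Lipschitz. One may well guess that it does. Both sides of \eqref{eq:weyl} make sense for Lipschitz domains, no geometric quantity other than $L$ appears, and the leading term survives: $\sigma_jL=\pi j+o(j)$ for all Lipschitz $\Omega$ by a theorem of Karpukhin, Lagac\'e and Polterovich \cite{KLP}, which we quote for comparison only. The guess is nevertheless wrong, already for $C^1$ domains.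

We say that a Jordan curve is of class $C^1$ if it has a $2\pi$-periodic parametrization $z(\theta)$, injective modulo $2\pi$, with $z'$ continuous and nowhere zero; it is of class $C^{m,s}$ ($m=1,2$, $0<s\le1$) if moreover $z\in C^m$ and $z^{(m)}$ is H\"older continuous with exponent $s$.

\begin{theorem}\label{thm:counter}
Let $a:\mathbb N\to(0,\infty)$ satisfy $a(N)\to0$ and $Na(N)\to\infty$. There are a bounded simply connected domain $\Omega$ whose boundary is a $C^1$ Jordan curve (so that $\Omega$ is Lipschitz) and integers $N_1<N_2<\cdots$ such that for all $k$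
\[
\sigma_{2N_k-1}L\le\pi(2N_k-1)-\frac\pi8\,a(N_k)N_k,\qquad
\sigma_{2N_k}L\ge\pi(2N_k)+\frac\pi8\,a(N_k)N_k .
\]
If $a(N)=N^{-s}$ with $0<s<1$, then $\Omega$ can be chosen with $C^{1,s}$ boundary.
\end{theorem}

With $a(N)=N^{-1/2}$ we obtain a domain with $\liminf_j(\sigma_jL-\pi j)=-\infty$ and $\limsup_j(\sigma_jL-\pi j)=+\infty$, so \eqref{eq:weyl} fails in both directions. Both hypotheses on $a$ are natural: if $\inf a>0$ the conclusion would contradict \cite{KLP}, and if $Na(N)$ were bounded it would be compatible with \eqref{eq:weyl}.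

\begin{corollary}\label{cor:norate}
For every sequence $\varepsilon_j\to0$ there is a bounded simply connected $C^1$ domain with $\sigma_jL-\pi j\le-\varepsilon_jj$ for infinitely many $j$ and $\sigma_jL-\pi j\ge\varepsilon_jj$ for infinitely many $j$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:counter} with $a(N)=6\max(|\varepsilon_{2N-1}|,|\varepsilon_{2N}|)+N^{-1/2}$, which tends to $0$ and satisfies $Na(N)\ge N^{1/2}$. Since $6\pi/8>2$, we have $\frac\pi8a(N)N\ge 2N|\varepsilon_j|\ge j\varepsilon_j$ for $j=2N-1$ and $j=2N$.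
\end{proof}

Thus the remainder $o(j)$ of \cite{KLP} is optimal in the Lipschitz class and in the $C^1$ class. With more regularity there is a rate.

\begin{theorem}\label{thm:positive}
Let $\Omega$ be bounded by a Jordan curve.
\begin{enumerate}
\item[(a)] If $\partial\Omega\in C^{1,s}$, $0<s<1$, then $\sigma_jL=\pi j+O(j^{1-s})$. The exponent $1-s$ is sharp for each $s\in(0,1)$.
\item[(b)] If $\partial\Omega\in C^{2,\alpha}$ for some $\alpha\in(0,1)$, then $\sigma_jL=\pi j+O(1)$.
\end{enumerate}
\end{theorem}

Sharpness in (a) is Theorem~\ref{thm:counter} with $a(N)=N^{-s}$, which gives $|\sigma_jL-\pi j|\ge\frac\pi8(j/2)^{1-s}$ for infinitely many $j$. A $C^{1,1}$ curve is $C^{1,s}$ for every $s<1$, so (a) gives the remainder $O(j^\delta)$ for every $\delta>0$ in that class; we do not settle whether $C^{1,1}$ suffices for $O(1)$.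

Section~\ref{sec:circle} turns the problem into one on the circle, with a fixed energy and a weight that encodes $\Omega$. Section~\ref{sec:change} estimates the cost in energy of a change of variable that flattens the weight, and Section~\ref{sec:positive} deduces Theorem~\ref{thm:positive}. Section~\ref{sec:gap} shows how one oscillation of the weight opens one gap in the spectrum, and Section~\ref{sec:construction} places infinitely many gaps in one domain.

\section{A weighted problem on the circle}\label{sec:circle}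

Let $\mathbb D$ be the unit disk. We identify functions on $\partial\mathbb D$ with $2\pi$-periodic functions, and call a positive continuous function $\rho$ on $\partial\mathbb D$ a \emph{weight}. Let $\sigma_j(\rho)$ be the infimum over $S$ of $\max_{U\in S\setminus\{0\}}\int_{\mathbb D}|\nabla U|^2\,dA\big/\int_0^{2\pi}|U|^2\rho\,d\theta$, with $S\subset H^1(\mathbb D)$ as in \eqref{eq:minmax}, and let $L(\rho)=\int_0^{2\pi}\rho\,d\theta$.

\begin{lemma}\label{lem:reduction}
Let $f$ be continuous and injective on $\overline{\mathbb D}$ and holomorphic in $\mathbb D$, and suppose that $f'$ extends continuously to $\overline{\mathbb D}$ without zeros. Then $\Omega=f(\mathbb D)$ is a simply connected Lipschitz domain bounded by the $C^1$ Jordan curve $\Gamma=f(\partial\mathbb D)$. With $\rho(\theta)=|f'(e^{i\theta})|$ we have $L=L(\rho)$ and $\sigma_j=\sigma_j(\rho)$ for all $j$.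
\end{lemma}

\begin{proof}
As $r\to1$, the maps $\theta\mapsto f(re^{i\theta})$ and their derivatives converge uniformly, so $\theta\mapsto f(e^{i\theta})$ is a $C^1$ parametrization of $\Gamma$ with derivative $ie^{i\theta}f'(e^{i\theta})\ne0$, and $ds=\rho\,d\theta$. The set $\Omega$ is homeomorphic to $\mathbb D$, open and bounded, and $\Omega=f(\overline{\mathbb D})\setminus\Gamma$ is relatively closed in $\mathbb C\setminus\Gamma$. So it is the bounded component of $\mathbb C\setminus\Gamma$. In a small rectangle around a point of $\Gamma$, aligned with the tangent, $\Gamma$ is a $C^1$ graph; by the Jordan curve theorem $\Gamma$ is the boundary of both components, so exactly one side of the graph lies in $\Omega$. Thus $\Omega$ is Lipschitz.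

For $U=u\circ f$ we have $\int_{\mathbb D}|\nabla U|^2=\int_\Omega|\nabla u|^2$ and $\int_{\mathbb D}|U|^2|f'|^2=\int_\Omega|u|^2$. Since $|f'|$ is bounded above and below, $u\mapsto U$ is an isomorphism $H^1(\Omega)\to H^1(\mathbb D)$. The identity $\int_{\partial\Omega}|u|^2ds=\int|U|^2\rho\,d\theta$ holds when $u$ is the restriction of a smooth function on $\mathbb R^2$; such $u$ are dense in $H^1(\Omega)$ and both traces are continuous, so it holds for all $u$. The two min-max problems therefore coincide.
\end{proof}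

The Dirichlet integral can be expressed through the trace. For $u=\sum_nc_ne^{in\theta}\in L^2(\partial\mathbb D)$ put
\[
\|u\|^2=2\pi\sum_n|c_n|^2,\qquad E(u)=2\pi\sum_n|n|\,|c_n|^2\in[0,\infty].
\]
Let $P_M=\sum_{|n|\le M}c_nr^{|n|}e^{in\theta}$. If $U\in H^1(\mathbb D)$ has trace $u$, Green's formula gives
\[
\int_{\mathbb D}\nabla U\cdot\nabla\overline{P_M}\,dA=\int_0^{2\pi}u\,\partial_r\overline{P_M}\,d\theta=2\pi\sum_{|n|\le M}|n||c_n|^2=\int_{\mathbb D}|\nabla P_M|^2\,dA,
\]
and the Cauchy--Schwarz inequality yields $E(u)\le\int|\nabla U|^2$. Conversely, if $E(u)<\infty$, then $P_M$ converges in $H^1(\mathbb D)$ to the harmonic extension of $u$, which has trace $u$ and Dirichlet integral $E(u)$. All our eigenvalue bounds come from the following consequence.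

\begin{lemma}\label{lem:tests}
Let $\rho$ be a weight and $\lambda\in\mathbb R$.
\begin{enumerate}
\item[(U)] If $S\subset L^2(\partial\mathbb D)$ has dimension $j+1$ and $E(u)\le\lambda\int|u|^2\rho\,d\theta$ on $S$, then $\sigma_j(\rho)\le\lambda$.
\item[(L)] If $\ell_1,\dots,\ell_j$ are linear functionals on $L^2(\partial\mathbb D)$ and $E(u)\ge\lambda\int|u|^2\rho\,d\theta$ whenever $\ell_1(u)=\dots=\ell_j(u)=0$, then $\sigma_j(\rho)\ge\lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
For (U), use the harmonic extensions of the elements of $S$ as test space. For (L), an admissible space of dimension $j+1$ contains $U\ne0$ whose trace $u$ is annihilated by all $\ell_i$, and $\int|\nabla U|^2\ge E(u)\ge\lambda\int|u|^2\rho\,d\theta$.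
\end{proof}

\section{The energy under a change of variable}\label{sec:change}

By a \emph{diffeomorphism} we mean a $C^1$ function $\varphi:\mathbb R\to\mathbb R$ with $\varphi'>0$ and $\varphi(\theta+2\pi)=\varphi(\theta)+2\pi$. Then $v\mapsto v\circ\varphi$ is a linear bijection of $L^2(\partial\mathbb D)$. A weight $\rho$ determines its \emph{arclength map}
\begin{equation}\label{eq:arc}
\varphi_\rho(\theta)=\frac{2\pi}{L(\rho)}\int_0^\theta\rho,\qquad\text{so that}\qquad\rho\,d\theta=\frac{L(\rho)}{2\pi}\,dy\quad\text{for }y=\varphi_\rho(\theta).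
\end{equation}
In the variable $y$ the weight is constant, as for a disk of perimeter $L(\rho)$. The price is that the energy is no longer diagonal in the exponentials $e^{iny}$, so we must compare $E(v\circ\varphi)$ with $E(v)$. Fourier coefficients behave badly under composition; a double integral does not.

\begin{lemma}[Douglas formula]\label{lem:douglas}
For $u\in L^2(\partial\mathbb D)$,
\[
E(u)=\frac1{8\pi}\int_0^{2\pi}\!\!\int_0^{2\pi}\frac{|u(\theta)-u(\theta')|^2}{\sin^2\frac{\theta-\theta'}2}\,d\theta\,d\theta'.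
\]
\end{lemma}

\begin{proof}
Parseval's identity gives $\int|u(\theta+t)-u(\theta)|^2d\theta=8\pi\sum_n\sin^2(nt/2)|c_n|^2$. For $n\ne0$ the quotient $\sin^2(nt/2)/\sin^2(t/2)$ equals $|1+e^{it}+\dots+e^{i(|n|-1)t}|^2$, whose integral is $2\pi|n|$. Tonelli's theorem gives the claim.
\end{proof}

Given a diffeomorphism $\varphi$, let $\psi=\varphi^{-1}$, $\gamma=\psi'$ and
\[
K(y,y')=\frac{\gamma(y)\gamma(y')}{\sin^2\frac{\psi(y)-\psi(y')}2}-\frac1{\sin^2\frac{y-y'}2},\qquad
\Lambda(\varphi)=\frac1{2\pi}\sup_y\int_0^{2\pi}|K(y,y')|\,dy'.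
\]
The kernel $K$ is symmetric and $2\pi$-periodic in each variable. It measures the failure of $\varphi$ to be conformal: if $e^{i\psi(y)}=M(e^{iy})$ for a M\"obius automorphism $M$ of $\mathbb D$, then $K\equiv0$ because $|M(z)-M(z')|^2=|M'(z)||M'(z')||z-z'|^2$.

\begin{lemma}\label{lem:change}
If $\Lambda(\varphi)<\infty$, then for all $v\in L^2(\partial\mathbb D)$
\[
E(v\circ\varphi)\le E(v)+\Lambda(\varphi)\|v\|^2,\qquad E(v)\le E(v\circ\varphi)+\Lambda(\varphi)\|v\|^2 .
\]
\end{lemma}

\begin{proof}
Substitute $\theta=\psi(y)$, $\theta'=\psi(y')$ in the Douglas formula for $v\circ\varphi$. The integrands for $E(v\circ\varphi)$ and $E(v)$ differ by $|v(y)-v(y')|^2K(y,y')$. By $|v(y)-v(y')|^2\le2|v(y)|^2+2|v(y')|^2$ and the symmetry of $K$,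
\[
\frac1{8\pi}\iint|v(y)-v(y')|^2|K|\,dy\,dy'\le\frac4{8\pi}\cdot2\pi\Lambda(\varphi)\|v\|^2 .\qedhere
\]
\end{proof}

It remains to control $K$ near the diagonal, where both of its terms have the nonintegrable size $t^{-2}$, $t=y-y'$.

\begin{lemma}\label{lem:kernel}
Suppose $0<c_0\le\gamma\le c_1$. For $0<|t|\le\pi$ let $\bar\gamma=\frac1t\int_{y'}^{y}\gamma$ and $D(y,y')=\gamma(y)\gamma(y')-\bar\gamma^2$.
\begin{enumerate}
\item[(i)] $|K(y,y')|\le C_0\big(1+t^{-2}|D(y,y')|\big)$, where $C_0$ depends only on $c_0,c_1$.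
\item[(ii)] If $|\gamma'|\le M_1$ and $|\gamma'(x)-\gamma'(x')|\le M_2|x-x'|^\beta$ for some $\beta\in(0,1]$, then $|D(y,y')|\le4c_1M_2|t|^{1+\beta}+M_1^2t^2$ and $\Lambda(\varphi)<\infty$.
\end{enumerate}
In particular $\Lambda(\varphi)<\infty$ when $\varphi$ is smooth.
\end{lemma}

\begin{proof}
(i) Let $\Delta=\psi(y)-\psi(y')=t\bar\gamma$. The number $2\pi-|\Delta|$ is the integral of $\gamma$ over the complementary arc, so $2\pi-|\Delta|\ge c_0(2\pi-|t|)\ge c_0\pi$. The function $b(x)=\sin^{-2}(x/2)-4x^{-2}$ extends continuously to $(-2\pi,2\pi)$, hence is bounded for $|x|\le2\pi-c_0\pi$ and for $|x|\le\pi$. Now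
\[
K=\gamma(y)\gamma(y')\Big(\frac4{t^2\bar\gamma^2}+b(\Delta)\Big)-\frac4{t^2}-b(t)=\frac{4D}{t^2\bar\gamma^2}+\gamma(y)\gamma(y')\,b(\Delta)-b(t).
\]

(ii) The crude bound $D=O(|t|)$ would leave the nonintegrable singularity $|t|^{-1}$; the gain comes from a cancellation of the linear terms. Put $p=\frac12(\gamma(y)+\gamma(y'))$ and $q=\frac12(\gamma(y)-\gamma(y'))$, so that $D=(p-\bar\gamma)(p+\bar\gamma)-q^2$ and $q^2\le M_1^2t^2$. Write $\gamma(y'+x)=\gamma(y')+\gamma'(y')x+R(x)$ with $|R(x)|\le M_2|x|^{1+\beta}$. Both $p$ and $\bar\gamma$ contain the term $\gamma(y')+\frac12\gamma'(y')t$, so $p-\bar\gamma=\frac12R(t)-\frac1t\int_0^tR$ and $|p-\bar\gamma|\le2M_2|t|^{1+\beta}$. By (i), $|K|\le C(1+|t|^{\beta-1})$, which is integrable over $|t|\le\pi$ uniformly in $y$. If $\varphi$ is smooth, so is the periodic function $\gamma$, and (ii) applies with $\beta=1$.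
\end{proof}

\section{Bounds for the remainder: proof of Theorem~\ref{thm:positive}}\label{sec:positive}

We transplant the eigenspaces of the disk by a diffeomorphism that nearly flattens the weight.

\begin{lemma}\label{lem:compare}
Let $\rho$ be a weight, $L=L(\rho)$, and $\varphi$ a diffeomorphism with $\Lambda=\Lambda(\varphi)<\infty$. Suppose that $0\le\eta<1$ and
$(1-\eta)\frac L{2\pi}\|v\|^2\le\int|v\circ\varphi|^2\rho\,d\theta\le(1+\eta)\frac L{2\pi}\|v\|^2$ for all $v\in L^2$. Then for $n\ge1$
\[
2\pi\,\frac{n-\Lambda}{1+\eta}\le\sigma_{2n-1}(\rho)L\le\sigma_{2n}(\rho)L\le2\pi\,\frac{n+\Lambda}{1-\eta}.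
\]
\end{lemma}

\begin{proof}
On the span of $e^{ily}$, $|l|\le n$, we have $E(v)\le n\|v\|^2$, hence $E(v\circ\varphi)\le(n+\Lambda)\|v\|^2$; apply (U) to the $(2n+1)$-dimensional space of these $v\circ\varphi$. If the $2n-1$ Fourier coefficients of $v$ with $|l|\le n-1$ vanish, then $E(v)\ge n\|v\|^2$, hence $E(v\circ\varphi)\ge(n-\Lambda)\|v\|^2$; apply (L) when $n\ge\Lambda$. For $n<\Lambda$ the lower bound is negative.
\end{proof}

Let $\Omega$ be as in Theorem~\ref{thm:positive} and $f:\mathbb D\to\Omega$ a Riemann map. By Carath\'eodory's theorem $f$ extends to a homeomorphism $\overline{\mathbb D}\to\overline\Omega$. By the Kellogg--Warschawski theorem \cite[Theorems 3.5--3.6]{Pom}, $f\in C^{1,s}(\overline{\mathbb D})$ in case (a), $f\in C^{2,\alpha}(\overline{\mathbb D})$ in case (b), and $f'\ne0$ on $\overline{\mathbb D}$. So Lemma~\ref{lem:reduction} applies, and $\rho=|f'|=(f'\overline{f'})^{1/2}$ is a weight of class $C^s$, respectively $C^{1,\alpha}$. For a $C^1$ weight $\tilde\rho$ with $L(\tilde\rho)=L$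 and $\psi=\varphi_{\tilde\rho}^{-1}$ we record
\begin{equation}\label{eq:gamma}
\gamma=\psi'=\frac L{2\pi\,\tilde\rho\circ\psi},\qquad\gamma'=-\frac{2\pi}L\,(\tilde\rho'\circ\psi)\,\gamma^3 .
\end{equation}

\begin{proof}[Proof of (b)]
Take $\tilde\rho=\rho$ and $\varphi=\varphi_\rho$. By \eqref{eq:gamma}, $\gamma\in C^1$ and $\gamma'$ is $\alpha$-H\"older, because $\rho'$ is and $\psi$, $\gamma$ are Lipschitz on bounded intervals. So $\Lambda(\varphi)<\infty$ by Lemma~\ref{lem:kernel}(ii), and \eqref{eq:arc} allows $\eta=0$ in Lemma~\ref{lem:compare}. Thus $\sigma_{2n-1}L$ and $\sigma_{2n}L$ lie within $2\pi\Lambda(\varphi)$ of $2\pi n$, and $|2\pi n-\pi j|\le\pi$ for $j=2n-1,2n$.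
\end{proof}

\begin{proof}[Proof of (a)]
Now $\gamma$ would only be $s$-H\"older, and the resulting bound $|K|\le C|t|^{s-2}$ is not integrable. We flatten only the part of $\rho$ that lives at scales larger than $\varepsilon$ and treat the rest as an error in the weight. Below, $C$ denotes constants independent of $\varepsilon\in(0,1)$ and $n$.

Let $\chi\ge0$ be smooth, supported in $(-1,1)$, with integral $1$; let $\chi_\varepsilon(x)=\varepsilon^{-1}\chi(x/\varepsilon)$ and $\rho_\varepsilon=\rho*\chi_\varepsilon$. Then $\rho_\varepsilon$ is smooth, $L(\rho_\varepsilon)=L$, $\min\rho\le\rho_\varepsilon\le\max\rho$, the $s$-H\"older constant of $\rho_\varepsilon$ is at most that of $\rho$, and $|\rho-\rho_\varepsilon|\le C\varepsilon^s$. For $i=1,2$ we have $\int\chi_\varepsilon^{(i)}=0$, so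
\[
|\rho_\varepsilon^{(i)}(\theta)|=\Big|\int\big(\rho(\theta-x)-\rho(\theta)\big)\chi_\varepsilon^{(i)}(x)\,dx\Big|\le C\varepsilon^{s-i}.
\]
Take $\tilde\rho=\rho_\varepsilon$ and $\varphi=\varphi_{\rho_\varepsilon}$. By \eqref{eq:gamma}, $\gamma$ is bounded above and below and $s$-H\"older, uniformly in $\varepsilon$; also $|\gamma'|\le C\varepsilon^{s-1}$, and
\[
|\gamma''|=\frac{2\pi}L\big|(\rho_\varepsilon''\circ\psi)\gamma^4+3(\rho_\varepsilon'\circ\psi)\gamma^2\gamma'\big|\le C(\varepsilon^{s-2}+\varepsilon^{2s-2})\le C\varepsilon^{s-2}.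
\]
For $|t|\le\varepsilon$, Lemma~\ref{lem:kernel} with $\beta=1$ gives $|K|\le C\varepsilon^{s-2}$. For $\varepsilon<|t|\le\pi$ we use $|D|\le\gamma(y)|\gamma(y')-\bar\gamma|+\bar\gamma|\gamma(y)-\bar\gamma|\le C|t|^s$, so $|K|\le C|t|^{s-2}$. Since $s<1$,
\[
\Lambda(\varphi)\le C\varepsilon^{s-1}+C\int_\varepsilon^\pi t^{s-2}\,dt\le C\varepsilon^{s-1}.
\]
From $|\rho-\rho_\varepsilon|\le C\varepsilon^s\rho_\varepsilon$ and $\rho_\varepsilon\,d\theta=\frac L{2\pi}dy$ we see that Lemma~\ref{lem:compare} applies with $\eta=C\varepsilon^s$ when this is less than $1$. The two errors at the $n$th level, $\Lambda\le C\varepsilon^{s-1}$ and $n\eta= Cn\varepsilon^s$, balance at $\varepsilon=1/n$. For $n$ so large that $\eta\le\frac12$ and $\Lambda\le n$, the inequalities $(1-\eta)^{-1}\le1+2\eta$ and $(1+\eta)^{-1}\ge1-\eta$ show that $\sigma_{2n-1}L$ and $\sigma_{2n}L$ both equal $2\pi n+O(n^{1-s})$.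
\end{proof}

At $s=1$ the integral $\int_\varepsilon^\pi t^{s-2}dt=\log(\pi/\varepsilon)$ is still unbounded, and the Kellogg--Warschawski theorem was quoted for exponents in $(0,1)$; this is where the argument stops short of $O(1)$ for $C^{1,1}$ boundaries.

\section{One oscillation opens one gap}\label{sec:gap}

The proof of (a) locates the danger. At the level $\sigma\approx n$, oscillations of $\rho$ at scales much larger than $1/n$ are removed by the change of variable; the loss occurs at scale $1/n$. So we study a weight that oscillates at exactly this scale, $1+a\cos2Ny$ with $a$ small and $aN$ large. For $v=\sum c_ne^{iny}$, taking the real part of $\int|v|^2e^{-2iNy}dy$ gives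
\begin{equation}\label{eq:cos}
\int_0^{2\pi}|v|^2\cos2Ny\,dy=2\pi\operatorname{Re}\sum_nc_n\overline{c_{n-2N}} ,
\end{equation}
so the oscillation couples only frequencies that differ by $2N$.

The unperturbed double eigenvalue $\sigma_{2N-1}=\sigma_{2N}=N$ has eigenfunctions $\cos Ny$ and $\sin Ny$, each of energy $\pi N$, and of weighted squared norm $\pi(1+\frac a2)$ and $\pi(1-\frac a2)$. Their Rayleigh quotients $N/(1\pm\frac a2)$ suggest a splitting of size $aN$. This is not yet a bound for $\sigma_{2N-1}$: the obvious test space, spanned by $\cos Ny$ and $e^{ily}$ with $|l|\le N-1$, contains $e^{i(N-1)y}$, whose quotient is $N-1$. It gains at most $1$, whereas we want to gain a multiple of $aN\gg1$. All the eigenvalues within distance $caN$ of $N$ must be pushed out together.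

The coupling does this. Fix $\kappa\in\{0,\dots,2N-1\}$ and restrict both forms to the span of $e^{i\kappa y}$ and $e^{i(\kappa-2N)y}$. After division by $2\pi$ their matrices are
\[
\begin{pmatrix}\kappa&0\\0&2N-\kappa\end{pmatrix}\qquad\text{and}\qquad\begin{pmatrix}1&a/2\\a/2&1\end{pmatrix},
\]
and the critical values $\lambda$ of the Rayleigh quotient solve $(\kappa-\lambda)(2N-\kappa-\lambda)=a^2\lambda^2/4$, that is,
\[
(N-\lambda)^2=(N-\kappa)^2+\tfrac14a^2\lambda^2 .
\]
The difference of the two sides is $\ge0$ at $\lambda=0$, negative at $\lambda=N$ and positive for large $\lambda$, so one root lies below $N$ and one above. Each root satisfies $|N-\lambda|\ge a\lambda/2$. Hence for \emph{every} $\kappa$ the lower root is at most $N/(1+\frac a2)$ and the upper root is at least $N/(1-\frac a2)$. There are $2N$ values of $\kappa$, so we expect exactly $\sigma_0,\dots,\sigma_{2N-1}$ below the gap. These planes are not invariant, since $\kappa$ is also coupled to $\kappa+2N$, but they show which test functions to use: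 the vectors $(1,1)$ and $(1,-1)$ have quotients $N/(1\pm\frac a2)$ independently of $\kappa$, because $|\kappa|+|\kappa-2N|=2N$ throughout the range.

We state the result for the weight $e^{a\cos2Ny}$, since it is the logarithm of the weight that will be prescribed. Let $V_N$ be the span of the $2N$ functions $e^{i\kappa y}+e^{i(\kappa-2N)y}$, $0\le\kappa\le2N-1$. Its orthogonal complement $V_N^\perp$ in $L^2$ is defined by the $2N$ conditions $c_\kappa+c_{\kappa-2N}=0$.

\begin{proposition}\label{prop:gap}
Let $N\ge1$, $0<a\le\frac18$ and $w(y)=e^{a\cos2Ny}$. Then $2\pi\le L(w)\le2\pi(1+\frac{a^2}2)$, and: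
\begin{enumerate}
\item[(i)] $\dim V_N=2N$, and $E(v)=N\|v\|^2$ and $\int|v|^2w\,dy\ge(1+\frac a2)\|v\|^2$ for $v\in V_N$;
\item[(ii)] $E(v)\ge N(1+\frac a4)\int|v|^2w\,dy$ for $v\in V_N^\perp$.
\end{enumerate}
\end{proposition}

By Lemma~\ref{lem:tests}, $\sigma_{2N-1}(w)\le N/(1+\frac a2)$ and $\sigma_{2N}(w)\ge N(1+\frac a4)$.

\begin{proof}
Since $1+x\le e^x\le1+x+x^2$ for $|x|\le1$,
\begin{equation}\label{eq:w}
1+a\cos2Ny\le w\le1+a\cos2Ny+a^2\cos^22Ny\le1+a^2+a\cos2Ny .
\end{equation}
Integration gives the bounds for $L(w)$.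

(i) The $4N$ frequencies $\kappa$, $\kappa-2N$ are the distinct integers of $[-2N,2N-1]$. For $v=\sum b_\kappa(e^{i\kappa y}+e^{i(\kappa-2N)y})$ and $B=2\pi\sum|b_\kappa|^2$ we get $\|v\|^2=2B$ and $E(v)=2NB$. In \eqref{eq:cos} only $n=0,\dots,2N-1$ contribute, so $\int|v|^2\cos2Ny\,dy=B$. Now use the left inequality in \eqref{eq:w}.

(ii) The difficulty is that $v$ has all frequencies. Both $E$ and \eqref{eq:cos} split as sums over residue classes modulo $2N$, so fix $\kappa\in\{0,\dots,2N-1\}$ and put $d_l=c_{\kappa+2Nl}$, $l\in\mathbb Z$. Then $d_{-1}=-d_0$. Let $x=|d_0|$ and $T=\sum_{l\ne0,-1}|d_l|^2$. The outer frequencies satisfy $|\kappa+2Nl|\ge2N$ for $l\ne0,-1$, twice the critical level $N$, and this slack absorbs their coupling to the inner pair. First,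
\[
\sum_l|\kappa+2Nl|\,|d_l|^2\ge\kappa x^2+(2N-\kappa)x^2+2NT=2N(x^2+T).
\]
Next consider $\operatorname{Re}\sum_ld_l\overline{d_{l-1}}$. The term $l=0$ equals $-x^2$. The terms $l=1$ and $l=-1$ contribute at most $x(|d_1|+|d_{-2}|)\le\sqrt2\,x\sqrt T\le\frac14x^2+2T$. The remaining terms involve outer indices only, each index at most twice, so by $|d_l||d_{l-1}|\le\frac12(|d_l|^2+|d_{l-1}|^2)$ they contribute at most $T$. Therefore
\[
(1+a^2)\sum_l|d_l|^2+a\operatorname{Re}\sum_ld_l\overline{d_{l-1}}\le\big(2+2a^2-\tfrac34a\big)x^2+(1+a^2+3a)T\le\big(2-\tfrac a2\big)(x^2+T),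
\]
because $a\le\frac18$ gives $2a^2\le\frac a4$ and $a^2+\frac72a<1$. Summing over $\kappa$ and using \eqref{eq:w} and \eqref{eq:cos},
\[
E(v)\ge\frac{2N}{2-a/2}\int|v|^2w\,dy=\frac N{1-a/4}\int|v|^2w\,dy\ge N\big(1+\tfrac a4\big)\int|v|^2w\,dy.\qedhere
\]
\end{proof}

To pass from weights to domains we prescribe $\log f'$.

\begin{lemma}\label{lem:domain}
Let $g$ be continuous on $\overline{\mathbb D}$ and holomorphic in $\mathbb D$, with $|\operatorname{Im}g|\le\frac12$. Then $f(z)=\int_0^ze^{g(\zeta)}d\zeta$ satisfies the hypotheses of Lemma~\ref{lem:reduction}, with weight $\rho=e^{\operatorname{Re}g}$. The tangent vector of $\theta\mapsto f(e^{i\theta})$ is $ie^{i\theta}e^{g(e^{i\theta})}$, of argument $\theta+\frac\pi2+\operatorname{Im}g(e^{i\theta})$.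
\end{lemma}

\begin{proof}
We have $f'=e^g$ and $\operatorname{Re}f'=e^{\operatorname{Re}g}\cos(\operatorname{Im}g)\ge c:=e^{\min\operatorname{Re}g}\cos\frac12>0$. The identity $f(z)-f(z')=(z-z')\int_0^1f'(z'+t(z-z'))\,dt$ extends by continuity to the convex set $\overline{\mathbb D}$ and gives $|f(z)-f(z')|\ge c|z-z'|$.
\end{proof}

The choice $g(z)=az^{2N}$ realizes the weight $w$ by the map $f(z)=z+\frac a{2N+1}z^{2N+1}+\cdots$, a disk with $2N$ ripples. The tangent direction $\theta+\frac\pi2+a\sin2N\theta$ deviates from that of the circle by at most $a$, while the curvature $(1+2aN\cos2N\theta)e^{-a\cos2N\theta}$ reaches the order $aN$, the same as the width of the gap. Each such domain is smooth and obeys \eqref{eq:weyl}, but not with a constant that is uniform as $aN\to\infty$.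

\section{Infinitely many gaps: proof of Theorem~\ref{thm:counter}}\label{sec:construction}

We superpose ripples of amplitudes $a_k$ and frequencies $2N_k$, and must protect the $k$th gap, of relative width about $a_k$, from all other ripples. The later ripples have total amplitude much smaller than $a_k$, so they change the weight, and the eigenvalues, by a factor too close to $1$ to close the gap. The earlier ripples have amplitudes much larger than $a_k$, so this argument is not available; but they form a smooth weight $\rho_{k-1}$, which the map $\varphi_{k-1}=\varphi_{\rho_{k-1}}$ removes at the additive cost $\Lambda(\varphi_{k-1})$, fixed before $N_k$ is chosen. Proposition~\ref{prop:gap} needs a pure frequency in the variable in which the background is flat, so the $k$th ripple is $\cos(2N_k\varphi_{k-1})$ and not $\cos(2N_k\theta)$.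

This creates a third difficulty: Lemma~\ref{lem:domain} requires control of $\operatorname{Im}g$. Let $H$ be harmonic conjugation, the Fourier multiplier $-i\operatorname{sgn}n$ with $\operatorname{sgn}0=0$. It is bounded on $L^2$ and preserves real functions, and for smooth real $h=\sum\hat h_ne^{in\theta}$ the function $h+iHh$ is the boundary value of $\hat h_0+2\sum_{n>0}\hat h_nz^n$, holomorphic in $\mathbb D$ and smooth on $\overline{\mathbb D}$. But $H$ does not preserve boundedness: it maps the bounded function $\sum_{n\ge1}n^{-1}\sin n\theta$ to $-\sum_{n\ge1}n^{-1}\cos n\theta=\log|2\sin\frac\theta2|$. For fast oscillations with a smooth increasing phase, $H$ acts almost as it does on $\cos m\theta$.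

\begin{lemma}\label{lem:conj}
Let $\varphi$ be a smooth diffeomorphism. Then $\|H\cos(m\varphi)-\sin(m\varphi)\|_\infty=O(1/m)$ as $m\to\infty$ through the integers.
\end{lemma}

\begin{proof}
Let $c_n$ be the Fourier coefficients of $e^{im\varphi}$. For $n\le0$ we have $2\pi c_n=\int_0^{2\pi}e^{i\Phi}d\theta$ with $\Phi=m\varphi+|n|\theta$. The phase has no stationary point: $\Phi'\ge c(m+|n|)$ with $c=\min(1,\min\varphi')$, and $|\Phi''|,|\Phi'''|\le C'm$. As $e^{i\Phi}$ and $\Phi'$ are periodic, two integrations by parts based on $e^{i\Phi}=(e^{i\Phi})'/(i\Phi')$ give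
\[
2\pi|c_n|\le\int_0^{2\pi}\Big|\Big(\frac1{\Phi'}\Big(\frac1{\Phi'}\Big)'\Big)'\Big|\,d\theta=\int_0^{2\pi}\Big|\frac{3\Phi''^2}{\Phi'^4}-\frac{\Phi'''}{\Phi'^3}\Big|\,d\theta=O\big((m+|n|)^{-2}\big).
\]
Hence $\sum_{n\le0}|c_n|=O(1/m)$. Now $He^{im\varphi}+ie^{im\varphi}=ic_0+2i\sum_{n<0}c_ne^{in\theta}$ has supremum norm $O(1/m)$, and its real part is $H\cos(m\varphi)-\sin(m\varphi)$.
\end{proof}

\subsection*{The domain}
Put $\rho_0\equiv1$. Given the smooth weight $\rho_{k-1}$, let $\varphi_{k-1}=\varphi_{\rho_{k-1}}$ and $\Lambda_{k-1}=\Lambda(\varphi_{k-1})$, which is finite by Lemma~\ref{lem:kernel}. Choose $N_k$, and set $a_k=a(N_k)$, so that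
\begin{enumerate}
\item[(1)] $a_1\le\frac18$, and $a_k\le2^{-6}a_{k-1}$ for $k\ge2$;
\item[(2)] $a_kN_k\ge32(\Lambda_{k-1}+1)$;
\item[(3)] $\|H\cos(2N_k\varphi_{k-1})\|_\infty\le2$;
\item[(4)] $N_k\ge2N_{k-1}$ for $k\ge2$.
\end{enumerate}
Every large $N_k$ will do: (1) uses $a(N)\to0$, (2) uses $Na(N)\to\infty$, and (3) is Lemma~\ref{lem:conj}. Define
\[
h_k=a_k\cos(2N_k\varphi_{k-1}),\qquad\rho_k=\rho_{k-1}e^{h_k}.
\]
By (1), $\sum_ka_k\le\frac18\cdot\frac{64}{63}\le\frac14$ and $\tau_k:=\sum_{j>k}a_j\le a_k/63\le a_k/32$.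

Let $g_k$ be the holomorphic function with boundary values $h_k+iHh_k$. By (3) and the maximum principle, $|\operatorname{Re}g_k|\le a_k$ and $|\operatorname{Im}g_k|\le2a_k$. So $g=\sum g_k$ converges uniformly on $\overline{\mathbb D}$, is continuous there and holomorphic in $\mathbb D$, and $|\operatorname{Im}g|\le\frac12$. Lemmas~\ref{lem:domain} and~\ref{lem:reduction} produce a bounded simply connected domain $\Omega$ bounded by a $C^1$ Jordan curve, with $\sigma_j=\sigma_j(\rho)$ and $L=L(\rho)$, where $\rho=e^h$, $h=\sum h_j$. For every $k$,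
\begin{equation}\label{eq:rho}
\rho=\rho_{k-1}\,e^{h_k}\,e^{t_k},\qquad t_k=\sum_{j>k}h_j,\qquad|t_k|\le\tau_k .
\end{equation}

\subsection*{H\"older regularity}
Let $a(N)=N^{-s}$. Since $e^{-1/4}\le\rho_{k-1}\le e^{1/4}$, we have $\varphi_{k-1}'\le e^{1/2}\le2$, so $|h_k'|\le4N_k^{1-s}$ and $|h_k(\theta)-h_k(\theta')|\le\min(2N_k^{-s},4N_k^{1-s}t)$ for $t=|\theta-\theta'|$. Let $0<t<1$. By (4), the $N_k\le1/t$ in decreasing order are at most $2^{-i}/t$, and the $N_k>1/t$ in increasing order exceed $2^i/t$, $i=0,1,\dots$. Hence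
\[
|h(\theta)-h(\theta')|\le4t\sum_{N_k\le1/t}N_k^{1-s}+2\sum_{N_k>1/t}N_k^{-s}\le t^s\Big(4\sum_{i\ge0}2^{-i(1-s)}+2\sum_{i\ge0}2^{-is}\Big),
\]
and both series converge because $0<s<1$. On $\partial\mathbb D$ we have $\operatorname{Im}g=\sum Hh_k=Hh$, as $H$ is bounded on $L^2$. Privalov's theorem states that $H$ maps $s$-H\"older functions on the circle to $s$-H\"older functions for $0<s<1$. So $g$ is $s$-H\"older on $\partial\mathbb D$, the tangent vector $ie^{i\theta}e^g$ is $s$-H\"older, and $\partial\Omega\in C^{1,s}$.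

\subsection*{The eigenvalue bounds}
Fix $k$ and write $N=N_k$, $a=a_k\le\frac18$, $\tau=\tau_k\le\frac a{32}$, $\Lambda=\Lambda_{k-1}$, $\ell=L(\rho_{k-1})$, $\varphi=\varphi_{k-1}$, $y=\varphi(\theta)$ and $w(y)=e^{a\cos2Ny}$. By \eqref{eq:arc} and \eqref{eq:rho}, $\rho\,d\theta=\frac\ell{2\pi}e^{t_k}w\,dy$. So for $u=v\circ\varphi$
\begin{equation}\label{eq:mass}
e^{-\tau}\frac\ell{2\pi}\int|v|^2w\,dy\le\int|u|^2\rho\,d\theta\le e^\tau\frac\ell{2\pi}\int|v|^2w\,dy,
\end{equation}
and $v=1$ with Proposition~\ref{prop:gap} gives $e^{-\tau}\ell\le L\le e^\tau\ell(1+\frac{a^2}2)$.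

\emph{Upper bound.} For $v\in V_N$, Lemma~\ref{lem:change}, Proposition~\ref{prop:gap}(i) and \eqref{eq:mass} give $E(u)\le(N+\Lambda)\|v\|^2$ and $\int|u|^2\rho\,d\theta\ge e^{-\tau}\frac\ell{2\pi}(1+\frac a2)\|v\|^2$. By (U) with $j=2N-1$,
\[
\sigma_{2N-1}L\le2\pi(N+\Lambda)\,e^{2\tau}\,\frac{1+a^2/2}{1+a/2}.
\]
Here $(1-\frac a4)(1+\frac a2)=1+\frac a4-\frac{a^2}8\ge1+\frac{a^2}2$ since $a\le\frac25$, so the fraction is at most $1-\frac a4$. Also $e^{2\tau}\le e^{a/16}\le1+\frac a8$ and $(1+\frac a8)(1-\frac a4)\le1-\frac a8$. Hence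
\[
\sigma_{2N-1}L\le2\pi(N+\Lambda)\big(1-\tfrac a8\big)\le2\pi N-\tfrac\pi4aN+2\pi\Lambda\le\pi(2N-1)-\tfrac\pi8aN,
\]
where the last step needs $aN\ge8(2\Lambda+1)$, which follows from (2).

\emph{Lower bound.} The condition $v=u\circ\varphi^{-1}\in V_N^\perp$ is the vanishing of $2N$ linear functionals of $u$. Since $w\ge e^{-a}\ge\frac12$, we have $\|v\|^2\le2\int|v|^2w\,dy$. For such $u$, Lemma~\ref{lem:change}, Proposition~\ref{prop:gap}(ii) and \eqref{eq:mass} give
\[
E(u)\ge\Big(N\big(1+\tfrac a4\big)-2\Lambda\Big)\int|v|^2w\,dy\ge\Big(N\big(1+\tfrac a4\big)-2\Lambda\Big)e^{-\tau}\frac{2\pi}\ell\int|u|^2\rho\,d\theta,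
\]
where the bracket is positive because $N\ge aN\ge32(\Lambda+1)$. By (L) with $j=2N$ and $L\ge e^{-\tau}\ell$,
\[
\sigma_{2N}L\ge2\pi e^{-2\tau}\Big(N\big(1+\tfrac a4\big)-2\Lambda\Big)\ge2\pi N\big(1-\tfrac a{16}\big)\big(1+\tfrac a4\big)-4\pi\Lambda .
\]
Since $(1-\frac a{16})(1+\frac a4)=1+\frac{3a}{16}-\frac{a^2}{64}\ge1+\frac a8$ and $4\pi\Lambda\le\frac\pi8aN$ by (2), we conclude that
\[
\sigma_{2N}L\ge2\pi N+\tfrac\pi4aN-4\pi\Lambda\ge2\pi N+\tfrac\pi8aN .
\]
As $k$ was arbitrary and $N_1<N_2<\cdots$ by (4), Theorem~\ref{thm:counter} is proved. \qed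

\begin{thebibliography}{9}

\bibitem{KLP}
Karpukhin, Lagac\'e and Polterovich, \emph{Weyl's law for the Steklov problem on surfaces with rough boundary}, Arch. Ration. Mech. Anal., 2023.

\bibitem{Pom}
Pommerenke, \emph{Boundary Behaviour of Conformal Maps}.

\bibitem{BIRS}
\emph{Steklov Spectral Inequalities Through Quasiconformal Mapping},
\texttt{http://www.birs.ca/workshops/2015/15w5110/files/Laugesen.pdf}

\end{thebibliography}
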